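\title{The dispersive estimate for Schr\"odinger operators with compactly supported $C^k$ potentials, $k>\frac{n-3}{2}$}

\begin{abstract}
Let $n\ge4$ and let $V$ be a real, compactly supported potential of class $C^k$ on $\mathbb{R}^n$ with $k>\frac{n-3}{2}$. We prove that the Schr\"odinger group of $G=-\Delta+V$, restricted to energies above any fixed $a>0$, maps $L^1$ to $L^\infty$ with norm $O(|t|^{-n/2})$. By counterexamples of Goldberg and Visan the exponent $\frac{n-3}{2}$ cannot be lowered. Each term of the Born series is an oscillatory integral over broken paths. Integration by parts under simultaneous translations of clusters of consecutive vertices confines these paths to narrow sets, whose volume is estimated vertex by vertex along a binary tree.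
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $n\ge4$, let $V$ be a bounded real function on $\mathbb{R}^n$, and let $G_0=-\Delta$ and $G=-\Delta+V$ be the self-adjoint operators on $L^2(\mathbb{R}^n)$ with domain $H^2(\mathbb{R}^n)$. The kernel of $e^{itG_0}$ has constant modulus $(4\pi|t|)^{-n/2}$, so
\begin{equation}\label{eq:free}
\|e^{itG_0}f\|_{L^\infty}\le(4\pi|t|)^{-n/2}\|f\|_{L^1},\qquad t\ne0 .
\end{equation}
For $G$ this cannot hold without a spectral cutoff: if $Gf=Ef$, then $|e^{itG}f|=|f|$ does not decay. Fix $a>0$ and $\chi_a\in C^\infty(\mathbb{R})$ with $\chi_a(E)=0$ for $E\le a$ and $\chi_a(E)=1$ for $E\ge a+1$. The \emph{dispersive estimate} for $G$ is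
\begin{equation}\label{eq:disp}
\|e^{itG}\chi_a(G)f\|_{L^\infty}\le C|t|^{-n/2}\|f\|_{L^1},\qquad t\neq0,
\end{equation}
with $C$ independent of $t$ and $f$. The cutoff removes negative and small energies, so \eqref{eq:disp} is a question about high energies, and there the answer depends on the smoothness of $V$.

For real $k\ge0$ with integer part $k_0$, let $C_0^k(\mathbb{R}^n)$ be the space of compactly supported functions whose derivatives up to order $k_0$ are continuous and whose derivatives of order $k_0$ are H\"older continuous of exponent $k-k_0$ when $k>k_0$. Throughout the paper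
\[
\sigma=\frac{n-3}{2}.
\]
The following count suggests that $\sigma$ is the critical smoothness. At frequency $\lambda\sim1/h$ the propagator is an integral in $\lambda$ of $e^{it\lambda^2}$ against the resolvent of $G$, and the resolvent expands into terms $R_0(VR_0)^m$, where $R_0$ is the free resolvent. At distance $d\ge h$ the kernel of $R_0$ is $e^{\pm i\lambda d}$ times an amplitude of size $h^{-\sigma}d^{-(n-1)/2}$. The term $m=0$ contains one such amplitude and produces exactly $|t|^{-n/2}$. The $m$-th term contains $m$ more, so taking absolute values loses $h^{-m\sigma}$. It also contains $m$ integrations of $V$ against a phase that oscillates at frequency up to $1/h$, and the part of a $C^k$ function at frequency $1/h$ has size $h^k$. One expects a gain $h^{mk}$, which beats the loss if $k>\sigma$ and does not if $k<\sigma$.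

Goldberg and Visan showed that for $n\ge4$ and every $k<\sigma$ there are potentials $V\in C_0^k(\mathbb{R}^n)$ for which \eqref{eq:disp} fails. Conjecture~2 of \cite{source} asserts the converse, for $a\gg1$:
\begin{quote}
\emph{The estimate \eqref{eq:disp} holds for all $V\in C_0^k(\mathbb{R}^n)$ with $k>\frac{n-3}{2}$.}
\end{quote}
For $n=4$ and $n=5$, \eqref{eq:disp} is known for real $V\in C^k$ with $k>\sigma$ and suitable decay, which covers all real $V\in C_0^k$ with $k>\sigma$. This leaves the dimensions $n\ge6$.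

\subsection{Results}

\begin{theorem}\label{thm:conj}
Let $n\ge4$, $k>\frac{n-3}2$, and let $V\in C_0^k(\mathbb{R}^n)$ be real-valued. Then \eqref{eq:disp} holds for every $a>0$.
\end{theorem}

With the theorem of Goldberg and Visan, the threshold $\frac{n-3}2$ is thus exact on the $C_0^k$ scale. The endpoint $k=\frac{n-3}2$ is not decided here.

The proof uses the smoothness of $V$ only through the rate at which $V$ is approximated by functions that are smooth at scale $1/N$, and it needs this rate only in $L^{2n/(n+1)}$. Write $B_\rho=\{|x|\le\rho\}$.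

\begin{definition}\label{def:class}
Let $s>0$. A real function $V$ \emph{belongs to $\mathcal{V}_s$} if there are $\rho\ge1$ and smooth functions $V^{(N)}$, $N=1,2,4,8,\dots$, such that $V$ and all $V^{(N)}$ are supported in $B_\rho$ and
\[
\|\partial^\alpha V^{(N)}\|_{L^\infty}\le C_\alpha N^{|\alpha|}\quad\text{for all }\alpha,\qquad \|V-V^{(N)}\|_{L^{2n/(n+1)}}\le CN^{-s}.
\]
\end{definition}

Such a $V$ is bounded, since a subsequence of the uniformly bounded functions $V^{(N)}$ converges to it almost everywhere. For a function $\psi$ with compact support in $(0,\infty)$, the operator $\psi(\sqrt G)$ means $\varphi(G)$, where $\varphi(E)=\psi(\sqrt E)$ for $E>0$ and $\varphi(E)=0$ for $E\le0$.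

\begin{theorem}\label{thm:main}
Let $n\ge4$ and $V\in\mathcal{V}_s$ with $s>\frac{n-3}2$.
\begin{enumerate}
\item[(a)] Let $\psi\in C_0^\infty((1,4))$ and $\psi_h(\lambda)=\psi(h\lambda)$. For every $\beta<\min\{s-\frac{n-3}2,\frac12\}$ there are $C,h_1>0$ such that
\[
\big\|e^{itG}\psi_h(\sqrt G)-e^{itG_0}\psi_h(\sqrt{G_0})\big\|_{L^1\to L^\infty}\le Ch^\beta|t|^{-n/2},\qquad 0<h\le h_1,\ t\ne0 .
\]
\item[(b)] The estimate \eqref{eq:disp} holds for every $a>0$.
\end{enumerate}
\end{theorem}

Part (a) says that at high frequency the perturbed propagator equals the free one up to a small error, uniformly in time. Theorem~\ref{thm:conj} follows from part (b) and item (i) of the next proposition.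

\begin{proposition}\label{prop:classes}
The class $\mathcal{V}_s$ contains:
\begin{enumerate}
\item[(i)] every real $V\in C_0^k(\mathbb{R}^n)$, for $s=k>0$;
\item[(ii)] every real, bounded, compactly supported $V\in H^s(\mathbb{R}^n)$;
\item[(iii)] for $n=4$ and $s=\frac58>\frac{n-3}2$, every $V=g\mathbf{1}_\Omega$ with $g\in C_0^1$ real and $\Omega$ a bounded measurable set such that $|\{x:\operatorname{dist}(x,\partial\Omega)\le r\}|\le Cr$ for $0<r\le1$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $K\ge0$ be an integer. A polynomial that is orthogonal to all test functions on $B_1$ vanishes, so the functionals $\varrho\mapsto\int y^\alpha\varrho\,dy$, $|\alpha|\le K$, are linearly independent on $C_0^\infty(B_1)$. Hence there is a real $\varrho\in C_0^\infty(B_1)$ with $\int\varrho=1$ and $\int y^\alpha\varrho\,dy=0$ for $1\le|\alpha|\le K$. Put $\varrho_N=N^n\varrho(N\,\cdot)$ and $V^{(N)}=V*\varrho_N$. These functions are supported in a fixed ball, and $\|\partial^\alpha V^{(N)}\|_{L^\infty}\le\|V\|_{L^\infty}N^{|\alpha|}\|\partial^\alpha\varrho\|_{L^1}$.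 It remains to bound $V-V^{(N)}$; on a fixed ball the $L^{2n/(n+1)}$ norm is dominated by the $L^2$ norm and by the $L^\infty$ norm.

(i) Take $K=k_0$. By Taylor's formula $V(x-y)=P_x(y)+O(|y|^k)$ uniformly in $x$, where $P_x$ is a polynomial of degree at most $k_0$ with $P_x(0)=V(x)$. Since $\int P_x\varrho_N\,dy=V(x)$, we get $|V-V^{(N)}|\le CN^{-k}$.

(ii) Take $K\ge s$. The function $m(\xi)=1-\int e^{-iy\cdot\xi}\varrho(y)\,dy$ is bounded and vanishes to order $K+1$ at $0$, so $|m(\xi/N)|\le C|\xi/N|^s$. By Plancherel's theorem, $\|V-V^{(N)}\|_{L^2}\le CN^{-s}\|V\|_{H^s}$.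

(iii) Take $K=0$. If $\operatorname{dist}(x,\partial\Omega)>1/N$, then $V$ equals $g$ or $0$ on the whole ball of radius $1/N$ about $x$, so $|V-V^{(N)}|(x)\le C/N$. On the remaining set, of measure $O(1/N)$, the difference is bounded. As $\frac{2n}{n+1}=\frac85$, its norm is $O(N^{-1}+N^{-5/8})$.
\end{proof}

\subsection{Plan and conventions}
Sections~\ref{sec:res}--\ref{sec:rem} reduce Theorem~\ref{thm:main} to a bound for finitely many terms of the Born series (Proposition~\ref{prop:born}); the tail is handled by an $L^2$ resolvent bound. Section~\ref{sec:paths} writes a Born term as an integral over broken paths. Section~\ref{sec:model} carries out the argument for one interaction and isolates what changes for several. Sections~\ref{sec:bent} and~\ref{sec:straight} treat bent paths by integration by parts and nearly straight paths by a volume estimate.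

From now on $V\in\mathcal{V}_s$ is fixed, $B=B_\rho$, and $\mathbf{1}$ is the indicator function of $B$. We put
\[
\varepsilon=\min\{s-\sigma,\tfrac12\}>0
\]
and, lowering $s$ if necessary, assume $s=\sigma+\varepsilon$. We take $t>0$: since $V$ is real, $e^{-itG}\varphi(G)f$ is the complex conjugate of $e^{itG}\overline\varphi(G)\overline f$. We write $\langle x\rangle=(1+|x|^2)^{1/2}$ and $e(v)=v/|v|$, and we fix $\eta\in C^\infty(\mathbb{R};[0,1])$ with $\eta=1$ on $(-\infty,1]$ and $\eta=0$ on $[2,\infty)$. Constants $C$ do not depend on $t,x,y,h,\lambda$. For an operator $T$ bounded on $L^2$, $\|T\|_{L^1\to L^\infty}$ is the best constant in $\|Tf\|_{L^\infty}\le C\|f\|_{L^1}$, $f\in L^1\cap L^2$. By duality and density it is also the best constant in $|\langle Tf,g\rangle|\le C\|f\|_{L^1}\|g\|_{L^1}$ for bounded, compactly supported $f,g$.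

\section{Resolvents at positive energy}\label{sec:res}

For $\operatorname{Im}\zeta>0$ with $\zeta^2\notin\mathbb{R}$ let $R_0(\zeta)=(G_0-\zeta^2)^{-1}$ and $R(\zeta)=(G-\zeta^2)^{-1}$. For $\lambda>0$ we need the boundary values $R_0^\pm(\lambda)$, $R^\pm(\lambda)$ as $\zeta\to\pm\lambda$, that is, as $\zeta^2\to\lambda^2\pm i0$.

\subsection{The free kernel}
Let $\kappa=\frac{n-2}2$ and $d=|x-y|$. The kernel of $R_0(\zeta)$ is $\frac i4\big(\frac{\zeta}{2\pi d}\big)^\kappa H^{(1)}_\kappa(\zeta d)$, with $H_\kappa^{(1)}$ the Hankel function. Its limits on the real axis are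
\begin{equation}\label{eq:kernel}
R_0^\pm(\lambda)(x,y)=e^{\pm i\lambda d}k_\pm(\lambda,d),\qquad k_\pm(\lambda,d)=d^{-(n-2)}b_\pm(\lambda d),
\end{equation}
where $b_+(r)=\frac i4(2\pi)^{-\kappa}r^\kappa e^{-ir}H_\kappa^{(1)}(r)$ and $b_-=\overline{b_+}$. We have
\begin{equation}\label{eq:b}
|b_\pm^{(j)}(r)|\le C_jr^{-j}(1+r)^\sigma,\qquad r>0 .
\end{equation}
For $r\ge1$ this holds because the $j$-th derivative of $e^{-ir}H_\kappa^{(1)}(r)$ is $O(r^{-1/2-j})$ and $\kappa-\frac12=\sigma$. For $r\le1$ it holds because $r^\kappa H^{(1)}_\kappa(r)$ is smooth on $[0,1]$ if $n$ is odd, and is a smooth function plus $r^{n-2}\log r$ times a smooth function if $n$ is even. Since $H_\kappa^{(1)}+\overline{H_\kappa^{(1)}}=2J_\kappa$ on $(0,\infty)$ and $r^{-\kappa}J_\kappa(r)$ is entire, the singularity at $d=0$ cancels in the difference: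
\begin{equation}\label{eq:jump}
[R_0^+-R_0^-](\lambda)(x,y)=\lambda^{n-2}\mathcal{E}(\lambda d),\qquad\mathcal{E}(r)=\tfrac i2(2\pi)^{-\kappa}r^{-\kappa}J_\kappa(r)\ \text{ entire}.
\end{equation}

\subsection{The cutoff free resolvent on $L^2$}
Pointwise the kernel grows like $\lambda^\sigma$, but as an operator on $L^2(B)$ it decays like $\lambda^{-1}$. This contrast is what allows us to truncate the Born series.

\begin{lemma}\label{lem:cutoff}
Let $\rho\ge1$ be arbitrary and let $\mathbf{1}$ be the indicator function of $B_\rho$. For each $j\ge0$ the operator $\mathbf{1}\partial_\zeta^jR_0(\zeta)\mathbf{1}$ extends to a norm continuous function on $\{\operatorname{Im}\zeta\ge0,\ \zeta\ne0\}$, and its norm is at most $C_j|\zeta|^{-1}$ for $|\zeta|\ge1$. The boundary values $\mathbf{1}R_0^\pm(\lambda)\mathbf{1}$ have the kernels \eqref{eq:kernel}, are smooth in $\lambda>0$, and $\|\mathbf{1}\partial_\lambda^jR_0^\pm(\lambda)\mathbf{1}\|_{L^2\to L^2}\le C_j\lambda^{-1}$ for $\lambda\ge1$.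
\end{lemma}

\begin{proof}
Let $S(\tau)=\sin(\tau\sqrt{G_0})/\sqrt{G_0}$ be the wave propagator; $S(0)=0$, $\|S(\tau)\|\le\tau$ and $\|S'(\tau)\|\le1$. Since $\int_0^\infty e^{i\zeta\tau}\omega^{-1}\sin(\tau\omega)\,d\tau=(\omega^2-\zeta^2)^{-1}$ for $\operatorname{Im}\zeta>0$, we have $\partial_\zeta^jR_0(\zeta)=\int_0^\infty e^{i\zeta\tau}(i\tau)^jS(\tau)\,d\tau$. Insert $1=\eta_1+\eta_2$ with $\eta_1(\tau)=\eta(\tau-2\rho)$.

The $\eta_1$-part is an entire function of $\zeta$. As $S(0)=0$, one integration by parts turns it into $\frac i\zeta\int_0^{2\rho+2}e^{i\zeta\tau}\partial_\tau[(i\tau)^j\eta_1S]\,d\tau$, whose norm is at most $C|\zeta|^{-1}$ for $\operatorname{Im}\zeta\ge0$.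

In the $\eta_2$-part $\tau\ge2\rho+1\ge d+1$ for $x,y\in B_\rho$. Strictly inside the light cone the kernel of $S(\tau)$ is $0$ if $n$ is odd and $c_n(\tau^2-d^2)^{-(n-1)/2}$ if $n$ is even. In the even case its $\tau$-derivative of order $i$ is $O(\tau^{-(n-1)-i})$ in our range. After $j+1$ integrations by parts, without boundary terms, the kernel of the $\eta_2$-part on $B_\rho\times B_\rho$ is $(i/\zeta)^{j+1}\int e^{i\zeta\tau}u(\tau,d)\,d\tau$ with $|u|\le C\tau^{-n}$. This is $O(|\zeta|^{-j-1})$, and it is continuous in the supremum norm up to the real axis.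

Thus all $\zeta$-derivatives converge locally uniformly in norm as $\operatorname{Im}\zeta\downarrow0$, so the boundary values are smooth in $\lambda$ with the stated bounds. As $\zeta\to\lambda$ the Hankel kernels converge pointwise on $B_\rho\times B_\rho$ and are dominated by $Cd^{-(n-2)}$, which identifies the kernel of the limit; the kernel of $R_0^-$ is its complex conjugate.
\end{proof}

\subsection{The perturbed resolvent}
Let $T(\zeta)=V\mathbf{1}R_0(\zeta)\mathbf{1}$ on $L^2(B)$, with boundary values $T_\pm(\lambda)$. By Lemma~\ref{lem:cutoff} there is $\lambda_0=\lambda_0(V)\ge1$ with $\|T_\pm(\lambda)\|\le\frac12$ for $\lambda\ge\lambda_0$.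

\begin{lemma}\label{lem:lap}
For every $\lambda>0$ the operator $1+T_\pm(\lambda)$ is invertible on $L^2(B)$. The norm limits $\mathbf{1}R^\pm(\lambda)\mathbf{1}$ exist locally uniformly in $\lambda>0$, they are smooth in $\lambda$, and $\|\mathbf{1}\partial_\lambda^jR^\pm(\lambda)\mathbf{1}\|\le C_j$ for $\lambda\ge\lambda_0$.
\end{lemma}

\begin{proof}
For $\lambda\ge\lambda_0$ invertibility follows from the Neumann series, and the inverse has norm at most $2$. For general $\lambda>0$, the operator $T_\pm(\lambda)$ has a kernel $O(d^{-(n-2)})$ on a bounded set, so it is compact, and by the Fredholm alternative it suffices to prove injectivity. By complex conjugation we may take the sign $+$.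

Let $u\in L^2(B)$ satisfy $u=-Vf$, where $f=R_0^+(\lambda)u$ on $B$. Since $V$ is real, $\langle R_0^+u,u\rangle=-\int V|f|^2$ is real. The Fourier transform $\hat u$ is smooth because $u$ has compact support, and with the unitary normalization
\[
\operatorname{Im}\langle R_0^+u,u\rangle=\lim_{\gamma\downarrow0}\int\frac{\gamma\,|\hat u(\xi)|^2}{(|\xi|^2-\lambda^2)^2+\gamma^2}\,d\xi=\frac\pi{2\lambda}\int_{|\xi|=\lambda}|\hat u|^2\,dS .
\]
Hence $\hat u=0$ on the sphere $|\xi|=\lambda$. Then $\hat u/(|\xi|^2-\lambda^2)$ is smooth near the sphere and $O(\langle\xi\rangle^{-2}|\hat u|)$ away from it. By dominated convergence $(G_0-\lambda^2-i\gamma)^{-1}u$ converges in $L^2(\mathbb{R}^n)$ to the function with this Fourier transform. So $f$ extends to a function $f\in H^2(\mathbb{R}^n)$ with $(-\Delta-\lambda^2)f=u=-Vf$.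

Outside $B$ the function $f$ solves $(\Delta+\lambda^2)f=0$ and is smooth. If $Y$ is a spherical harmonic of degree $j$, the coefficient $f_Y(r)=\int_{S^{n-1}}f(r\omega)\overline{Y(\omega)}\,d\omega$, $r>\rho$, solves the radial equation and is a combination of $r^{-\kappa}H^{(1)}_{\kappa+j}(\lambda r)$ and its complex conjugate. Therefore $r^{(n-1)/2}f_Y(r)=c_1e^{i\lambda r}+c_2e^{-i\lambda r}+O(r^{-1})$, with $c_1=c_2=0$ only for the zero combination. Since $f_Y\in L^2(r^{n-1}dr)$, both constants vanish. So $f=0$ outside $B$. The unique continuation theorem of Carleman and Aronszajn states that a function $f\in H^2(\mathbb{R}^n)$ with $|\Delta f|\le C|f|$ almost everywhere that vanishes on a nonempty open set vanishes identically. Hence $f=0$ and $u=0$.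

Off the real axis, $R=R_0-RVR_0$ gives $\mathbf{1}R\mathbf{1}(1+T)=\mathbf{1}R_0\mathbf{1}$. By norm continuity, $1+T(\zeta)$ is invertible with locally bounded inverse for $\zeta$ near $\pm\lambda$. So $\mathbf{1}R(\zeta)\mathbf{1}$ converges to $\mathbf{1}R_0^\pm\mathbf{1}(1+T_\pm)^{-1}$, and the remaining claims follow from Lemma~\ref{lem:cutoff} by differentiating this formula.
\end{proof}

Iterating $R=R_0-R_0VR$ from the left and $R=R_0-RVR_0$ from the right, $M$ times each, gives the finite Born series. Let $f,g$ be bounded with compact support. Every free resolvent in the series stands between functions supported in a ball containing $B$ and the supports of $f,g$, and $R$ stands between two factors $V$. By Lemmas~\ref{lem:cutoff} and~\ref{lem:lap} we may pass to the real axis, locally uniformly in $\lambda>0$; as forms on such $f,g$,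
\begin{equation}\label{eq:born}
R^\pm=\sum_{m=0}^{2M-1}(-1)^mR_0^\pm(VR_0^\pm)^m+(R_0^\pm V)^MR^\pm(VR_0^\pm)^M .
\end{equation}

\section{Reduction to kernel estimates}\label{sec:red}

\subsection{The integral in $\lambda$}
For $h>0$ and a smooth function $\Psi$ on $[1/h,4/h]$ put
\[
[\Psi]_h=\max_{0\le j\le n}\ \sup_{1/h\le\lambda\le4/h}|(\lambda\partial_\lambda)^j\Psi(\lambda)| .
\]
By Leibniz' rule $[\Psi_1\Psi_2]_h\le2^n[\Psi_1]_h[\Psi_2]_h$. Fix $\Gamma_0>0$. A \emph{cutoff at scale $h$} is a function $\psi_h\in C_0^\infty((1/h,4/h))$ with $[\psi_h]_h\le\Gamma_0$; constants may depend on $\Gamma_0$.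

We use two facts about $\int e^{i\phi}u\,d\lambda$ with $u\in C_0^\infty(\mathbb{R})$ and $\phi$ a real quadratic polynomial. Van der Corput's lemma gives the bound $C|\phi''|^{-1/2}(\|u\|_{L^\infty}+\|u'\|_{L^1})$. If $\phi'\ne0$ on $\operatorname{supp}u$, then $n$ integrations by parts with $(i\phi')^{-1}\partial_\lambda$ give
\begin{equation}\label{eq:nonstat}
\Big|\int e^{i\phi}u\,d\lambda\Big|\le C\sum_{j=0}^n\int|u^{(j)}|\,|\phi''|^{n-j}|\phi'|^{-(2n-j)}\,d\lambda .
\end{equation}

\begin{lemma}\label{lem:osc}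
Let $h>0$, $t>0$ and $\Psi\in C_0^\infty((1/h,4/h))$. Then
\begin{align}
\Big|\int e^{it\lambda^2\pm i\lambda\Phi}\lambda\Psi\,d\lambda\Big|&\le C[\Psi]_h\,t^{-n/2}h^\sigma\Phi^{(n-1)/2}\qquad(\Phi\ge h),\label{eq:oscfar}\\
\Big|\int e^{it\lambda^2}\lambda\Psi\,d\lambda\Big|&\le C[\Psi]_h\,t^{-n/2}h^{n-2}.\label{eq:oscnear}
\end{align}
\end{lemma}

\begin{proof}
Put $\lambda=\omega/h$, $T=t/h^2$, $P=\Phi/h$. The integral becomes $h^{-2}\mathcal{J}$, where $\mathcal{J}=\int e^{i(T\omega^2\pm P\omega)}u(\omega)\,d\omega$, $u$ is supported in $[1,4]$, and $|u^{(j)}|\le C[\Psi]_h$ for $j\le n$. Since $h^{-2}T^{-n/2}P^{(n-1)/2}=t^{-n/2}h^\sigma\Phi^{(n-1)/2}$, \eqref{eq:oscfar} means $|\mathcal{J}|\le C[\Psi]_hT^{-n/2}P^{(n-1)/2}$ for $P\ge1$. If $T\le1$, the factor $T^{-n/2}P^{(n-1)/2}$ is at least $1$. If $1\le T\le P$, van der Corput's lemma gives $T^{-1/2}\le T^{-n/2}P^{(n-1)/2}$. If $T\ge P\ge1$, then $|2T\omega\pm P|\ge T$ on $[1,4]$, and \eqref{eq:nonstat} gives $T^{-n}$. For $P=0$ the trivial bound and \eqref{eq:nonstat}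 give $\min\{1,T^{-n}\}\le T^{-n/2}$, and $h^{-2}T^{-n/2}=t^{-n/2}h^{n-2}$.
\end{proof}

For the free kernel, $\Phi=d\ge h$ and $[k_\pm]_h\le Ch^{-\sigma}d^{-(n-1)/2}$, so \eqref{eq:oscfar} returns $t^{-n/2}$ with nothing to spare: the integral in $\lambda$ absorbs one resolvent amplitude and no more.

\subsection{Three propositions}
Let $\psi_h$ be a cutoff at scale $h$. For $\varphi\in C_0((0,\infty))$, Stone's formula expresses $\varphi(G)$ as the strong limit of $\frac1{2\pi i}\int\varphi(E)[(G-E-i\gamma)^{-1}-(G-E+i\gamma)^{-1}]\,dE$ as $\gamma\downarrow0$. With $E=\lambda^2$ and $f,g$ bounded with compact support,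
\[
\langle e^{itG}\psi_h(\sqrt G)f,g\rangle=\frac1{\pi i}\int e^{it\lambda^2}\lambda\psi_h(\lambda)\langle(R^+-R^-)(\lambda)f,g\rangle\,d\lambda .
\]
Insert \eqref{eq:born}. The term $m=0$ is the same formula for $G_0$. All free kernels are $O(d^{-(n-2)})$ on bounded sets, uniformly on $\operatorname{supp}\psi_h$, so Fubini's theorem applies, and $e^{itG}\psi_h(\sqrt G)-e^{itG_0}\psi_h(\sqrt{G_0})$ has the kernel $\frac1{\pi i}\big(\sum_{m=1}^{2M-1}(-1)^m\mathcal{B}_m+\mathcal{R}_M\big)$, where
\begin{align*}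
\mathcal{B}_m(t,x,y)&=\int e^{it\lambda^2}\lambda\psi_h\Big\{[R_0^+(VR_0^+)^m](x,y)-[R_0^-(VR_0^-)^m](x,y)\Big\}\,d\lambda,\\
\mathcal{R}_M(t,x,y)&=\sum_\pm\pm\int e^{it\lambda^2}\lambda\psi_h\,[(R_0^\pm V)^MR^\pm(VR_0^\pm)^M](x,y)\,d\lambda .
\end{align*}
Fix an integer $M\ge(n+1)(\sigma+1)+2$. In the following statements $\psi_h$ is any cutoff at scale $h$, $t>0$ and $x\ne y$.

\begin{proposition}[Remainder]\label{prop:rem}
For every $h>0$, $|\mathcal{R}_M|\le C_ht^{-n/2}$ with $C_h<\infty$, and $C_h\le Ch$ for $h\le1/\lambda_0$.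
\end{proposition}

\begin{proposition}[Crude bound]\label{prop:crude}
For $m\ge1$ and $h>0$, $|\mathcal{B}_m|\le C\big(h^{2m}+(1+h^{-\sigma})^m\big)t^{-n/2}$.
\end{proposition}

\begin{proposition}[Born terms]\label{prop:born}
Let $0<\beta<\varepsilon$, $\delta=\frac{\varepsilon-\beta}{2n}$ and $h_1=\min\{1/\lambda_0,4^{-1/\delta}\}$. For $m\ge1$ and $0<h\le h_1$, $|\mathcal{B}_m|\le Ch^\beta t^{-n/2}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from the three propositions]
(a) We may assume $\beta>0$. The functions $\psi(h\lambda)$ are cutoffs at scale $h$ with $\Gamma_0$ independent of $h$, so the claim follows from Propositions~\ref{prop:rem} and~\ref{prop:born}.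

(b) Take $\psi_*\in C_0^\infty((1,4))$ nonnegative and positive on $[\frac32,3]$, and let $\psi=\psi_*/\sum_{j\in\mathbb{Z}}\psi_*(2^{-j}\,\cdot)$, so that $\sum_j\psi(2^{-j}\lambda)=1$ for $\lambda>0$. For $h=2^{-j}$ put $\psi_h(\lambda)=\chi_a(\lambda^2)\psi(h\lambda)$. The derivatives of $\chi_a(\lambda^2)$ are supported where $a\le\lambda^2\le a+1$, so the $\psi_h$ are cutoffs at scale $h$ with a common $\Gamma_0$ depending on $\chi_a$, and $\psi_h=0$ unless $h<4/\sqrt a$. Fix $\beta=\varepsilon/2$. For $h\le h_1$ the differences $e^{itG}\psi_h(\sqrt G)-e^{itG_0}\psi_h(\sqrt{G_0})$ have $L^1\to L^\infty$ norm $O(h^\beta t^{-n/2})$, which is summable over dyadic $h$. The finitely many $h\in(h_1,4/\sqrt a)$ contribute $O(t^{-n/2})$ each by Propositions~\ref{prop:rem} and~\ref{prop:crude}. The partial sums of $\sum_h\psi_h(\sqrt E)$ are uniformly bounded and converge pointwise to $\chi_a(E)$, so the corresponding operators converge strongly in $L^2$. Hence $\|e^{itG}\chi_a(G)-e^{itG_0}\chi_a(G_0)\|_{L^1\to L^\infty}\le Ct^{-n/2}$.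 Finally $1-\chi_a(|\xi|^2)\in C_0^\infty(\mathbb{R}^n)$, so $1-\chi_a(G_0)$ is convolution with a Schwartz function and $\chi_a(G_0)$ is bounded on $L^1$; now \eqref{eq:free} gives \eqref{eq:disp}.
\end{proof}

The number $h_1$ does not depend on $a$. For $a\ge16/h_1^2$ only scales $h\le h_1$ occur, so for large $a$ the proof uses neither Proposition~\ref{prop:crude} nor unique continuation.

\section{The remainder}\label{sec:rem}

\begin{proof}[Proof of Proposition~\ref{prop:rem}]
The remainder is an $L^2(B)$ pairing. Let $F^\pm_y(\lambda)=e^{\mp i\lambda|y|}(VR_0^\pm)^M(\cdot,y)$. The free kernel is symmetric, so $(R_0^\pm V)^M(x,z)=(VR_0^\pm)^M(z,x)$, and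
\[
[(R_0^\pm V)^MR^\pm(VR_0^\pm)^M](x,y)=e^{\pm i\lambda L}U_\pm(\lambda),\qquad U_\pm=\int_BF_x^\pm\cdot\big(\mathbf{1}R^\pm\mathbf{1}F_y^\pm\big)\,dz,
\]
with $L=|x|+|y|$. Removing the phase $e^{\pm i\lambda|y|}$ makes $\lambda$-derivatives harmless when $y$ is far away. We have $F_y^\pm=T_\pm^{M-1}f_y$, where $f_y(z)=V(z)e^{\pm i\lambda(|z-y|-|y|)}k_\pm(\lambda,|z-y|)$ and $\big||z-y|-|y|\big|\le\rho$ on $B$.

Let $\lambda\ge1$. By \eqref{eq:b}, $|\partial_\lambda^jk_\pm(\lambda,d)|\le Cd^{-(n-2)}(1+\lambda d)^\sigma$. If $|y|\ge2\rho$, then $d=|z-y|$ is comparable to $\langle y\rangle$ and $|\partial_\lambda^jf_y|\le C\lambda^\sigma\langle y\rangle^{-(n-1)/2}$, because $\sigma-(n-2)=-\frac{n-1}2$. If $|y|\le2\rho$, then $|\partial_\lambda^jf_y|\le C\lambda^\sigma d^{-(n-2)}$. In both cases $\|\partial_\lambda^jf_y\|_{L^1(B)}\le C\lambda^\sigma\langle y\rangle^{-(n-1)/2}$.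

The function $f_y$ need not lie in $L^2$, so the first applications of $T_\pm$ serve to remove its singularity. The kernel of $\partial_\lambda^jT_\pm$ is bounded by $C\lambda^\sigma|z-z'|^{-(n-2)}$, and $|z|^{-(n-2)}$ is in $L^{n/(n-1)}(B_{2\rho})$. By Young's inequality $\partial_\lambda^jT_\pm$ maps $L^{p}(B)$ to $L^{p'}(B)$, $\frac1{p'}=\frac1p-\frac1n\ge0$, with norm $O(\lambda^\sigma)$. After $n$ applications we pass from $L^1(B)$ to $L^\infty(B)\subset L^2(B)$. Each of the remaining $M-1-n$ factors has norm $O(\lambda^{-1})$ on $L^2(B)$ by Lemma~\ref{lem:cutoff}. By Leibniz' rule and the choice of $M$,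
\[
\|\partial_\lambda^jF_y^\pm\|_{L^2(B)}\le C\lambda^{(n+1)\sigma-(M-1-n)}\langle y\rangle^{-(n-1)/2}\le C\lambda^{-2}\langle y\rangle^{-(n-1)/2}.
\]
Let $u_\pm=\lambda\psi_hU_\pm$ and let $c_h$ be the best constant in $|\partial_\lambda^ju_\pm|\le c_h(\langle x\rangle\langle y\rangle)^{-(n-1)/2}$, $0\le j\le n$. By Lemma~\ref{lem:lap}, $c_h\le Ch^3$ for $h\le1/\lambda_0$. For $\lambda$ in a compact subset of $(0,\infty)$ the estimates above hold with the powers of $\lambda$ replaced by constants, so $c_h<\infty$ for every $h$. It remains to bound $Y=\int e^{it\lambda^2\pm i\lambda L}u_\pm\,d\lambda$.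

If $t\le1$, then $|Y|\le3h^{-1}c_h\le3h^{-1}c_ht^{-n/2}$.

If $t\ge1$ and $L\le t/h$, then $|2t\lambda\pm L|\ge t/h$ on the support. Since $(2t)^{n-j}(h/t)^{2n-j}=(2h)^{n-j}(h/t)^n$, \eqref{eq:nonstat} gives $|Y|\le Ch^{-1}c_h(1+h)^n(h/t)^n$.

If $t\ge1$ and $L\ge t/h$, a stationary point may occur, but then $x$ or $y$ is far away: $\langle x\rangle\langle y\rangle\ge L/2\ge t/(2h)$. Van der Corput's lemma gives $|Y|\le Ct^{-1/2}(1+h^{-1})c_h(2h/t)^{(n-1)/2}$.

Each bound has the form $C_ht^{-n/2}$, with $C_h\le Ch$ when $c_h\le Ch^3$ and $h\le1$.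
\end{proof}

\section{Broken paths and the crude bound}\label{sec:paths}

Fix $m\ge1$. Put $z_0=x$, $z_{m+1}=y$ and $z=(z_1,\dots,z_m)$. We view $z_0,\dots,z_{m+1}$ as a broken path with \emph{vertices} $z_1,\dots,z_m$ and \emph{edges}
\[
v_l=z_{l+1}-z_l,\qquad d_l=|v_l|,\qquad e_l=e(v_l)\qquad(0\le l\le m),
\]
of total length $\Phi=\sum_ld_l$. We always discard the null set of $z$ for which two of the points $z_0,\dots,z_{m+1}$ coincide. Let $W_1,\dots,W_m$ be functions supported in $B$ with $\|W_j\|_{L^\infty}\le C$. For a measurable $\phi(z)\in[0,1]$ put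
\[
I^\pm[\phi]=\iint e^{it\lambda^2\pm i\lambda\Phi}\lambda\psi_h(\lambda)\,\phi(z)\prod_{j=1}^mW_j(z_j)\prod_{l=0}^mk_\pm(\lambda,d_l)\,dz\,d\lambda .
\]
By \eqref{eq:kernel}, $\mathcal{B}_m=I^+[1]-I^-[1]$ when all $W_j$ equal $V$. The size of an amplitude is measured by the weight
\[
w(r)=r^{-(n-2)}(1+r/h)^\sigma .
\]
It is decreasing because $\sigma<n-2$, it satisfies $w(r)\le c^{\,n-2}w(cr)$ for $c\ge1$, and
\begin{equation}\label{eq:wsize}
w(r)\le Cr^{-(n-2)}\quad(r\le h),\qquad w(r)\le Ch^{-\sigma}r^{-(n-1)/2}\quad(r\ge h/(m+1)).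
\end{equation}
For $v\in\mathbb{R}^n\setminus\{0\}$ and $d=|v|$,
\begin{equation}\label{eq:amp}
\big[\partial_v^\alpha k_\pm(\cdot,|v|)\big]_h\le C_\alpha d^{-|\alpha|}w(d).
\end{equation}
Indeed $(\lambda\partial_\lambda)^jk_\pm=d^{-(n-2)}\tilde b(\lambda d)$, where $\tilde b=(r\partial_r)^jb_\pm$ again satisfies \eqref{eq:b}; each $d$-derivative costs $d^{-1}$, and $|\partial_v^\alpha d|\le Cd^{1-|\alpha|}$.

\emph{Chain integration.} If edge $i$ is deleted, the path falls into a chain $z_1,\dots,z_i$ attached to $x$ and a chain $z_{i+1},\dots,z_m$ attached to $y$. Integrating in the order $z_i,\dots,z_1$ and then $z_{i+1},\dots,z_m$, each variable occurs in a single remaining factor when its turn comes. So for every measurable $u\ge0$,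
\begin{equation}\label{eq:chain}
\int_{B^m}\prod_{l\ne i}u(d_l)\,dz\le\Big(\sup_{\upsilon\in\mathbb{R}^n}\int_Bu(|z'-\upsilon|)\,dz'\Big)^m .
\end{equation}
By \eqref{eq:wsize}, the supremum for $u=w$ is at most $C(1+h^{-\sigma})$. The longest edge has length at least $|x-y|/(m+1)$ and $w$ is decreasing, so $I^\pm[\phi]$ converges absolutely for $x\ne y$.

Very short paths need the cancellation \eqref{eq:jump} between the two signs. For all other paths we estimate the two signs separately.

\begin{lemma}[Short paths]\label{lem:near}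
$\big|I^+[\eta(\Phi/h)]-I^-[\eta(\Phi/h)]\big|\le Ch^{2m}t^{-n/2}$ for all $h>0$.
\end{lemma}

\begin{proof}
On the support $\Phi\le2h$, so $\lambda d_l\le8$ for all $l$. Write $\rho_l^\pm=e^{\pm i\lambda d_l}k_\pm(\lambda,d_l)$ and telescope:
\[
\prod_l\rho_l^+-\prod_l\rho_l^-=\sum_{i=0}^m\ \prod_{l<i}\rho_l^-\cdot(\rho_i^+-\rho_i^-)\cdot\prod_{l>i}\rho_l^+ .
\]
Since $\lambda d_l\le8$, we have $[\rho_l^\pm]_h\le Cd_l^{-(n-2)}$ by \eqref{eq:amp} and $[\rho_i^+-\rho_i^-]_h\le Ch^{-(n-2)}$ by \eqref{eq:jump}. For fixed $z$, \eqref{eq:oscnear} bounds the $\lambda$-integral of the $i$-th term by $Ct^{-n/2}\prod_{l\ne i}d_l^{-(n-2)}$. Apply \eqref{eq:chain} with $u(r)=r^{-(n-2)}$ for $r\le2h$ and $u(r)=0$ otherwise; the supremum is $O(h^2)$.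
\end{proof}

\begin{lemma}[Long paths]\label{lem:far}
Let $h>0$. If $\phi=0$ where $\Phi<h$, then
\begin{equation}\label{eq:major}
|I^\pm[\phi]|\le Ct^{-n/2}h^\sigma\int\phi\,\Phi^{(n-1)/2}\prod_{l=0}^mw(d_l)\prod_{j=1}^m|W_j(z_j)|\,dz .
\end{equation}
If $\Phi\ge h$ and $i$ is the index of a longest edge, then
\begin{equation}\label{eq:longest}
h^\sigma\Phi^{(n-1)/2}w(d_i)\le C .
\end{equation}
Consequently
\begin{equation}\label{eq:crudeint}
h^\sigma\int_{B^m,\ \Phi\ge h}\Phi^{(n-1)/2}\prod_{l=0}^mw(d_l)\,dz\le C(1+h^{-\sigma})^m .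
\end{equation}
\end{lemma}

\begin{proof}
For \eqref{eq:major}, apply \eqref{eq:oscfar} and \eqref{eq:amp} for fixed $z$. For \eqref{eq:longest}, use $d_i\ge\Phi/(m+1)\ge h/(m+1)$ and \eqref{eq:wsize}. For \eqref{eq:crudeint}, split according to the index of the longest edge and use \eqref{eq:longest} and \eqref{eq:chain}.
\end{proof}

Proposition~\ref{prop:crude} follows: take $W_j=V$, write $1=\eta(\Phi/h)+(1-\eta(\Phi/h))$, and apply Lemma~\ref{lem:near} to the first part and \eqref{eq:major}, \eqref{eq:crudeint} to the second. The longest edge is free of charge by \eqref{eq:longest}; each of the other $m$ edges costs $h^{-\sigma}$. Proposition~\ref{prop:born} asks us to recover this cost, once for each vertex.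

\section{One interaction, and what changes for several}\label{sec:model}

From now on $\beta,\delta,h_1$ are as in Proposition~\ref{prop:born} and $h\le h_1$, so that $h^{-\delta}\ge4$.

\subsection{Splitting the potential by frequency}
Let $2^J\le h^{-1}<2^{J+1}$ and write
\[
V=V_1+\sum_{i=1}^JV_{2^i}+V^\sharp,\qquad V_1=V^{(1)},\quad V_N=V^{(N)}-V^{(N/2)},\quad V^\sharp=V-V^{(2^J)} .
\]
Call $N$ the \emph{frequency} of the piece $V_N$, and $2^J$ the frequency of $V^\sharp$. By Definition~\ref{def:class}, each piece $W$ of frequency $N\in[1,h^{-1}]$ is supported in $B$ and satisfies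
\begin{equation}\label{eq:pieces}
\|W\|_{L^\infty}\le C,\qquad\|W\|_{L^{2n/(n+1)}}\le CN^{-\sigma-\varepsilon},\qquad\|\partial^\alpha W\|_{L^\infty}\le C_\alpha N^{|\alpha|}\ \text{ if }W\ne V^\sharp .
\end{equation}
The \emph{relative frequency} $\nu=hN$ lies in $[h,1]$, and $\nu>\frac12$ for $V^\sharp$. We stop at $N\sim1/h$ because the phase $\lambda\Phi$ oscillates no faster than that: beyond this frequency integration by parts gains nothing, and none is needed, since $V^\sharp$ is already of size $h^{\sigma+\varepsilon}$.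

\subsection{The model case}\label{sub:model}
Let $m=1$, let $W$ be a piece of frequency $N$, and simplify in two ways: assume $\|W\|_{L^\infty}\le CN^{-\sigma-\varepsilon}$, as for $V\in C_0^{\sigma+\varepsilon}$, and let $x,y$ stay in a fixed bounded set at distance at least $1$ from $B$. Then $d_0,d_1$ and $\Phi$ are comparable to $1$, and $w(d_l)\le Ch^{-\sigma}$.

The gradient of the phase is $\nabla_z\Phi=e_0-e_1=:\mathbf{v}$. Its length $\theta=|\mathbf{v}|\le2$ measures the bend of the path at $z$, and it vanishes exactly on the segment from $x$ to $y$. Where $\theta>0$, the operator $\mathcal{L}=(\pm i\lambda\theta^2)^{-1}\mathbf{v}\cdot\nabla_z$ reproduces $e^{\pm i\lambda\Phi}$. Each integration by parts gains $h/\theta$ and puts one derivative on the amplitude. The derivative costs $N$ if it falls on $W$, $1$ on $k_\pm$, and $1/\theta$ on the coefficient $\mathbf{v}/\theta^2$. The net factor is $C\max\{\nu/\theta,h/\theta^2\}$, which is at most $Ch^\delta$ when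
\[
\theta\ge\Theta:=h^{-\delta}\max\{\nu,h^{1/2}\} .
\]
So we split with the cutoff $\eta(\theta^2/\Theta^2)$. Its derivatives live where $\Theta\le\theta\le\sqrt2\,\Theta$ and cost $1/\theta$ each, like those of the coefficient. On the bent part $1-\eta(\theta^2/\Theta^2)$, $Q$ integrations by parts followed by \eqref{eq:oscfar} give $Ct^{-n/2}h^{\delta Q-\sigma}$, which is negligible for large $Q$. For $W=V^\sharp$ we have $\Theta\ge2$, the bent part is empty, and no derivative of $V^\sharp$ is taken.

On the straight part we take absolute values and use that $z$ is confined to a thin cone. For nonzero vectors $X,Y$, writing $e(X)-e(Y)=X(|X|^{-1}-|Y|^{-1})+(X-Y)|Y|^{-1}$ gives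
\begin{equation}\label{eq:dir}
|e(X)-e(Y)|\le2|X-Y|/|Y| .
\end{equation}
With $X=y-x=d_0e_0+d_1e_1$ and $Y=\Phi e_0$ we get $|e(z-x)-e(y-x)|\le2\theta\le2\sqrt2\,\Theta$. A cap $\{\omega\in S^{n-1}:|\omega-\omega_0|\le\vartheta\}$ has measure at most $C\vartheta^{n-1}$, so $z$ ranges over a set of volume $O(\Theta^{n-1})$. By \eqref{eq:major} the straight part is at most $Ct^{-n/2}h^{-\sigma}\|W\|_{L^\infty}\Theta^{n-1}$. Up to the factor $h^{-(n-1)\delta}$, the two values of $\Theta$ give
\[
h^{-\sigma}N^{-\sigma-\varepsilon}\nu^{n-1}=h^\varepsilon\nu^{\frac{n+1}2-\varepsilon}\le h^\varepsilon,\qquad h^{-\sigma}h^{\frac{n-1}2}=h .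
\]
Low frequencies win by the small volume of the cone. The top frequency $\nu\sim1$ has no volume gain and wins only by the size of $W$; this is where $s>\sigma$ is needed.

\subsection{Three new difficulties}\label{sub:diff}
\emph{Edges of arbitrary length.} A derivative of the direction $e_l$ costs $1/d_l$, so the condition $h/\theta^2\ll1$ becomes $h/(d_l\theta^2)\ll1$. The threshold $h^{1/2}$ is replaced by $(h/d_l)^{1/2}$.

\emph{A short edge hides a bend.} Suppose we moved only one vertex at a time, thus comparing only adjacent edges. Let $m=2$, let $W_1=W_2$ be smooth and at least $1$ on a ball, and let $x,y$ be as in the model case. Where $d_1\le h$, a derivative in $z_1$ or $z_2$ alone costs $1/d_1\ge1/h$ and nothing is gained, so this whole region would have to be estimated by \eqref{eq:major}. There the right side is of order $t^{-n/2}h^\sigma h^{-2\sigma}\int_{|v|\le h}|v|^{-(n-2)}dv$, that is $t^{-n/2}h^{2-\sigma}$, which is not small when $n\ge7$. The remedy is to translate $z_1$ and $z_2$ together.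 The short edge does not change, and the gradient of the phase is $e_0-e_2$. In general we translate clusters $z_{p+1},\dots,z_q$ and compare every pair of edges $p<q$.

\emph{Different frequencies at different vertices.} Translating a cluster differentiates all of its pieces $W_j$, so edges $p$ and $q$ are aligned only up to the largest relative frequency between them. Let $m=2$, $N_1=1$ and $\nu_2\sim1$. Only the edges $0$ and $1$ are aligned. The vertex $z_1$ must win by volume, and it lies in a thin cone about the segment from $x$ to $z_2$, not from $x$ to $y$. So $z_1$ has to be integrated first, with $z_2$ fixed. In general each vertex is compared with its nearest neighbors of higher frequency on either side, and this relation is a binary tree.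

\section{Bent paths: translating clusters}\label{sec:bent}

Expanding each factor $V$, we write $\mathcal{B}_m$ as a sum of $(J+2)^m\le(C\log\frac1h)^m$ terms $I^+[1]-I^-[1]$, in which $W_1,\dots,W_m$ are pieces of frequencies $N_1,\dots,N_m$. Fix one term and put $\nu_j=hN_j$.

\subsection{The partition of unity}
For $0\le p<q\le m$ let $\mu_{pq}=\max_{p<j\le q}\nu_j$, $\theta_{pq}=|e_p-e_q|\le2$, and
\[
\Theta_{pq}^2=h^{-2\delta}\Big(\mu_{pq}^2+\frac h{d_p}+\frac h{d_q}\Big),\qquad\eta_{pq}=\eta\big(\theta_{pq}^2/\Theta_{pq}^2\big).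
\]
A sum replaces the maximum of the model case so that $\Theta_{pq}$ is smooth. If $\Theta_{pq}\ge\theta_{pq}$ then $\eta_{pq}=1$. Therefore
\begin{equation}\label{eq:supp}
\text{on }\operatorname{supp}(1-\eta_{pq}):\qquad\Theta_{pq}\le\theta_{pq}\le2,\qquad d_p,d_q\ge\tfrac14h^{1-2\delta}\ge4h .
\end{equation}
Moreover $1-\eta_{pq}\equiv0$ if $W_j=V^\sharp$ for some $p<j\le q$, since then $\Theta_{pq}>h^{-\delta}/2\ge2$.

Fix a total order $\prec$ on the pairs and put $\phi_{pq}=(1-\eta_{pq})\prod_{(p',q')\prec(p,q)}\eta_{p'q'}$. Telescoping gives $1=\prod\eta_{pq}+\sum\phi_{pq}$. By \eqref{eq:supp}, all $\eta_{pq}$ equal $1$ where $\eta(\Phi/h)\ne0$. Hence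
\begin{equation}\label{eq:partition}
1=\eta(\Phi/h)+\sum_{p<q}\phi_{pq}+\phi_{\mathrm{str}},\qquad\phi_{\mathrm{str}}=\big(1-\eta(\Phi/h)\big)\prod_{p<q}\eta_{pq} .
\end{equation}
The first term is covered by Lemma~\ref{lem:near}, and the last one is the subject of Section~\ref{sec:straight}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (0,0) -- (2,0.6) -- (4.2,0.1) -- (4.9,0.6) -- (7,0.2) -- (9,0.7);
\draw[dashed] (2,0.6) -- (4.4,1.1) -- (5.1,1.6) -- (7,0.2);
\draw[->,gray] (4.2,0.1) -- (4.39,1.04);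
\draw[->,gray] (4.9,0.6) -- (5.09,1.54);
\fill (0,0) circle (1.6pt) node[below] {$x$};
\fill (2,0.6) circle (1.6pt) node[above] {$z_1$};
\fill (4.2,0.1) circle (1.6pt) node[below] {$z_2$};
\fill (4.9,0.6) circle (1.6pt) node[below] {$z_3$};
\fill (7,0.2) circle (1.6pt) node[below] {$z_4$};
\fill (9,0.7) circle (1.6pt) node[above] {$y$};
\fill (4.4,1.1) circle (1.2pt) node[above left] {$z_2+\xi$};
\fill (5.1,1.6) circle (1.2pt) node[above right] {$z_3+\xi$};
\node[below] at (3.0,0.35) {$v_1$};
\node[below] at (6.0,0.38) {$v_3$};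
\end{tikzpicture}
\caption{A broken path from $x$ to $y$ with four vertices. Translating the cluster $z_2,z_3$ by $\xi$ (dashed path) changes only the edges $v_1$ and $v_3$; the short edge from $z_2$ to $z_3$ is unchanged. The $\xi$-gradient of the length of the path is the difference $e_1-e_3$ of the directions of $v_1$ and $v_3$.}
\label{fig:cluster}
\end{figure}

\begin{lemma}\label{lem:bent}
$|I^\pm[\phi_{pq}]|\le Cht^{-n/2}$ for all $p<q$.
\end{lemma}

\begin{proof}
We may assume that $W_j\ne V^\sharp$ for $p<j\le q$. Use as coordinates the point $\xi=z_{p+1}$, the differences $z_j-z_{p+1}$ for $p+1<j\le q$, and the vertices outside the cluster; this linear change of variables has Jacobian $1$. Then $\partial_\xi=\sum_{j=p+1}^q\nabla_{z_j}$ translates the cluster rigidly (Figure~\ref{fig:cluster}). Only the \emph{moving edges} $v_p=\xi-z_p$ and $v_q=z_{q+1}-z_q$ depend on $\xi$, the second with the opposite sign, so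
\[
\partial_\xi\Phi=e_p-e_q=:\mathbf{v},\qquad|\mathbf{v}|=\theta:=\theta_{pq} .
\]
Put $\mu=\mu_{pq}$, $d_*=\min\{d_p,d_q\}$, $X=\mathbf{v}/|\mathbf{v}|^2$ and
\[
\Psi_0=\psi_h(\lambda)\,\phi_{pq}\prod_jW_j(z_j)\prod_lk_\pm(\lambda,d_l).
\]
Fix the coordinates other than $\xi$ so that the other edges have positive length; this excludes a null set. By \eqref{eq:supp}, $\Psi_0$ is a smooth function of $\xi$ with compact support in the open set where $d_p,d_q,\theta>0$, on which $\Phi$ and $X$ are smooth. On its support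
\begin{equation}\label{eq:thetalow}
\theta\ge h^{-\delta}\mu,\qquad\theta^2\ge h^{-2\delta}h/d_* .
\end{equation}
We list the cost of $\xi$-derivatives there.

(1) \emph{The coefficient.} We have $|\partial_\xi^\alpha\mathbf{v}|\le Cd_*^{-|\alpha|}$. The map $\mathbf{v}\mapsto\mathbf{v}/|\mathbf{v}|^2$ is homogeneous of degree $-1$, so by the chain rule $\partial_\xi^\alpha X$ is a sum of terms bounded by $C\theta^{-1-i}d_*^{-|\alpha|}$, $i\le|\alpha|$. As $\theta\le2$, $|\partial_\xi^\alpha X|\le C\theta^{-1}(d_*\theta)^{-|\alpha|}$.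

(2) \emph{The potentials.} By \eqref{eq:pieces}, $|\partial_\xi^\alpha W_j(z_j)|\le C(\mu/h)^{|\alpha|}$ for $p<j\le q$. The other $W_j(z_j)$ do not depend on $\xi$.

(3) \emph{The amplitudes.} By \eqref{eq:amp}, $[\partial_\xi^\alpha k_\pm(\cdot,d_l)]_h\le Cd_*^{-|\alpha|}w(d_l)$ for $l=p,q$.

(4) \emph{The cutoffs.} Let $(p',q')$ be any pair, possibly $(p,q)$, and write $\theta'=\theta_{p'q'}$, $\Theta'=\Theta_{p'q'}$. If neither $p'$ nor $q'$ is a moving edge, $\eta_{p'q'}$ does not depend on $\xi$. Otherwise let $r\ge d_*$ be the smallest length of a moving edge among $p',q'$. A derivative $\partial_\xi^\alpha\eta_{p'q'}$, $\alpha\ne0$, is nonzero only where $\Theta'\le\theta'\le\sqrt2\,\Theta'$, and there $\Theta'\le2$. From $|\partial_\xi^\alpha(e_{p'}-e_{q'})|\le Cr^{-|\alpha|}$ we get $|\partial_\xi^\alpha\theta'^2|\le C\Theta'^{\,\max\{2-|\alpha|,0\}}r^{-|\alpha|}$. From $|\partial_\xi^\alpha(h/d_l)|\le C(h/d_l)r^{-|\alpha|}$ for a moving edge $l\in\{p',q'\}$ we get $|\partial_\xi^\alpha\Theta'^2|\le C\Theta'^2r^{-|\alpha|}$,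 hence $|\partial_\xi^\alpha\Theta'^{-2}|\le C\Theta'^{-2}r^{-|\alpha|}$. By Leibniz' rule each term of $\partial_\xi^\alpha(\theta'^2/\Theta'^2)$ is bounded by $C\Theta'^{-i}r^{-|\alpha|}$ with $i\le\min\{|\alpha|,2\}$, so by $C(r\Theta')^{-|\alpha|}$, and the chain rule gives $|\partial_\xi^\alpha\eta_{p'q'}|\le C(r\Theta')^{-|\alpha|}$. The threshold $\Theta'$ may be much smaller than $\theta$, but it contains the term $h/r$: $\Theta'\ge h^{-\delta}(h/r)^{1/2}$, so $r\Theta'\ge h^{1/2-\delta}d_*^{1/2}$.

Let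
\[
\mathcal{K}=\max\Big\{\frac\mu h,\ \frac1{d_*},\ \frac1{d_*\theta},\ \frac1{h^{1/2-\delta}d_*^{1/2}}\Big\}.
\]
By (1)--(4), $[\partial_\xi^\alpha\Psi_0]_h\le C\mathcal{K}^{|\alpha|}\prod_lw(d_l)\prod_j\mathbf{1}(z_j)$ and $|\partial_\xi^\alpha X|\le C\theta^{-1}\mathcal{K}^{|\alpha|}$. Each integration by parts will gain $h/\theta$ and cost $\mathcal{K}$, and $h\mathcal{K}/\theta\le2h^\delta$, because by \eqref{eq:thetalow}
\[
\frac\mu\theta\le h^\delta,\qquad\frac h{d_*\theta}\le\frac{2h}{d_*\theta^2}\le2h^{2\delta},\qquad\frac h{\theta\,h^{1/2-\delta}d_*^{1/2}}\le h\cdot h^\delta\frac{d_*^{1/2}}{h^{1/2}}\cdot\frac{h^{\delta-1/2}}{d_*^{1/2}}=h^{2\delta}.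
\]
The operator $\mathcal{L}=(\pm i\lambda)^{-1}X\cdot\partial_\xi$ satisfies $\mathcal{L}e^{\pm i\lambda\Phi}=e^{\pm i\lambda\Phi}$, and its transpose is $\mathcal{L}^t\Psi=-(\pm i\lambda)^{-1}\partial_\xi\cdot(X\Psi)$. For fixed $\lambda$, integrate by parts $Q$ times in $\xi$. This replaces $\Psi_0$ by $\Psi_Q=(\mathcal{L}^t)^Q\Psi_0$, which by induction on $Q$ is a finite sum of terms $c\lambda^{-Q}\partial_\xi^{\alpha_0}\Psi_0\prod_{i=1}^Q\partial_\xi^{\alpha_i}X_{a_i}$, where the $X_{a}$ are components of $X$ and $\sum_{i=0}^Q|\alpha_i|=Q$. Hence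
\[
[\Psi_Q]_h\le C(h\mathcal{K}/\theta)^Q\prod_lw(d_l)\prod_j\mathbf{1}(z_j)\le Ch^{\delta Q}\prod_lw(d_l)\prod_j\mathbf{1}(z_j).
\]
On the support $\Phi\ge h$ by \eqref{eq:supp}. Exchange the order of integration, apply \eqref{eq:oscfar} for fixed $z$, and then \eqref{eq:crudeint}: $|I^\pm[\phi_{pq}]|\le Ct^{-n/2}h^{\delta Q-m\sigma}$. Take $Q\ge(m\sigma+1)/\delta$.
\end{proof}

This is the only place where the derivative bounds in Definition~\ref{def:class} are used.

\section{Straight paths: a volume estimate along a tree}\label{sec:straight}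

Put $A=3h^{-\delta}$. Where $\phi_{\mathrm{str}}\ne0$ we have $\Phi\ge h$ and $\theta_{pq}^2\le2\Theta_{pq}^2$; since $\sqrt6\le3$,
\begin{equation}\label{eq:aligned}
|e_p-e_q|\le A\max\big\{\mu_{pq},(h/d_p)^{1/2},(h/d_q)^{1/2}\big\}\qquad\text{for all }p<q .
\end{equation}
Let $\mathcal{G}\subset B^m$ be the set where $\Phi\ge h$ and \eqref{eq:aligned} holds. We bound the right side of \eqref{eq:major} with $\phi$ the indicator function of $\mathcal{G}$. The plan is to dominate the integrand by a product of $m$ factors, one for each vertex, each consisting of one weight $w$ and one cone condition as in Section~\ref{sub:model}. Two things have to be arranged: each vertex $z_p$ needs a cone of aperture governed by its own $\nu_p$, and the $m$ edges other than the longest must be distributed among the $m$ vertices.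

\subsection{Chords}
In this section $a,b$ denote indices. An \emph{interval} $I=[a,b]$, $0\le a\le b\le m$, is the set of edges $a,\dots,b$. Its \emph{interior vertices} are the $j$ with $a<j\le b$, its \emph{endpoints} are $z_a$ and $z_{b+1}$, and its \emph{chord} is $S_I=\sum_{l\in I}v_l=z_{b+1}-z_a\ne0$. Order the edges by $(d_l,l)$ lexicographically. Let $l(I)$ be the largest edge of $I$, $D_I=d_{l(I)}$, and $\mu_I=\max_{a<j\le b}\nu_j$, with $\mu_I=0$ if $a=b$. Short edges may point in any direction, but they contribute little to the chord.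

\begin{lemma}\label{lem:chord}
On $\mathcal{G}$, $|S_I|\le(m+1)D_I$ and $|e(S_I)-e_{l(I)}|\le2\vartheta_I$, where $\vartheta_I=(m+1)A\max\{\mu_I,(h/D_I)^{1/2}\}$.
\end{lemma}

\begin{proof}
The first bound is the triangle inequality. Let $e=e_{l(I)}$ and $l\in I$. The vertices between the edges $l$ and $l(I)$ are interior to $I$, and $d_l\le D_I$, so \eqref{eq:aligned} gives
\[
d_l|e_l-e|\le A\max\{\mu_Id_l,(hd_l)^{1/2}\}\le AD_I\max\{\mu_I,(h/D_I)^{1/2}\}.
\]
Let $Y=\big(\sum_{l\in I}d_l\big)e$. Then $|S_I-Y|\le\vartheta_ID_I$ and $|Y|\ge D_I$. Apply \eqref{eq:dir}.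
\end{proof}

\subsection{The tree}
Order the vertices $1,\dots,m$ by $(\nu_j,j)$ lexicographically. Starting from $[0,m]$, split each interval $[a,b]$ with $a<b$ at its largest interior vertex $p$ into $[a,p-1]$ and $[p,b]$, and continue until all intervals are single edges. The interior vertices of the two parts are those of $[a,b]$ other than $p$, so each vertex $p$ is used exactly once. Let $I_p=[a_p,b_p]$ be the interval split at $p$, and $I_p'=[a_p,p-1]$, $I_p''=[p,b_p]$. The tree depends only on the frequencies $N_j$, not on $z$. It has two properties.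
\begin{enumerate}
\item[(T1)] $\mu_{I_p}=\nu_p$.
\item[(T2)] Each endpoint of $I_p$ is $x$, $y$, or a vertex larger than $p$.
\end{enumerate}
Property (T1) holds by the choice of $p$. For (T2), an endpoint other than $x,y$ was created by splitting an interval that contains $I_p$ at its largest interior vertex, and $p$ is another interior vertex of that interval.

\begin{example}
Let $m=3$ and $\nu_2<\nu_1<\nu_3$. Then $I_3=[0,3]$ has endpoints $x,y$; $I_1=[0,2]$ has endpoints $x,z_3$; and $I_2=[1,2]$ has endpoints $z_1,z_3$. We shall integrate $z_2$, then $z_1$, then $z_3$.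
\end{example}

The tree also distributes the edges. For given $z$, the larger of the edges $l(I_p')$, $l(I_p'')$ is $l(I_p)$; let $l_p$ be the smaller one.
\begin{enumerate}
\item[(T3)] For each interval $I$ of the tree, $p\mapsto l_p$ is a bijection from the interior vertices of $I$ onto the edges of $I$ other than $l(I)$.
\end{enumerate}
This holds for a single edge, where both sets are empty. If it holds for $I_p'$ and $I_p''$, their interior vertices account for all edges of $I_p$ except $l(I_p')$ and $l(I_p'')$, and $p$ accounts for the smaller of these two; (T3) follows by induction on the length.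

The cone for $z_p$ has its apex at the endpoint of $I_p$ on the side that contains $l_p$. With $C_1=\max\{5(m+1)^{3/2},(m+1)^{n-2}\}$ and points $u\ne u'$, define for $\zeta\in\mathbb{R}^n\setminus\{u\}$ and $r=|\zeta-u|$
\[
F_p(\zeta;u,u')=\begin{cases}w(r)&\text{if }|e(\zeta-u)-e(u'-u)|\le C_1A\max\{\nu_p,(h/r)^{1/2}\},\\0&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:cone}
On $\mathcal{G}$, for each vertex $p$,
\[
w(d_{l_p})\le C_1\big[F_p(z_p;z_{a_p},z_{b_p+1})+F_p(z_p;z_{b_p+1},z_{a_p})\big].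
\]
\end{lemma}

\begin{proof}
Let $I=I_p$, let $I^*\in\{I_p',I_p''\}$ be the part that contains $l_p$, let $D=D_{I^*}=d_{l_p}\le D_I$, and let $r=|S_{I^*}|$. By Lemma~\ref{lem:chord}, $r\le(m+1)D$, so $w(D)\le(m+1)^{n-2}w((m+1)D)\le C_1w(r)$. Put $\vartheta=(m+1)A\max\{\nu_p,(h/D)^{1/2}\}$; then $\vartheta\le(m+1)^{3/2}A\max\{\nu_p,(h/r)^{1/2}\}$. By (T1) and $D\le D_I$, both $\vartheta_I$ and $\vartheta_{I^*}$ are at most $\vartheta$, and \eqref{eq:aligned} gives $|e_{l_p}-e_{l(I)}|\le\vartheta$. By Lemma~\ref{lem:chord},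
\[
|e(S_{I^*})-e(S_I)|\le|e(S_{I^*})-e_{l_p}|+|e_{l_p}-e_{l(I)}|+|e_{l(I)}-e(S_I)|\le5\vartheta .
\]
If $I^*=I_p'$, then $S_{I^*}=z_p-z_{a_p}$ and $S_I=z_{b_p+1}-z_{a_p}$, so the first term in the bracket equals $w(r)$. If $I^*=I_p''$, then $-S_{I^*}=z_p-z_{b_p+1}$ and $-S_I=z_{a_p}-z_{b_p+1}$, so the second term equals $w(r)$.
\end{proof}

\subsection{The integral over one vertex}

\begin{lemma}\label{lem:vertex}
$\displaystyle\sup_{u\ne u'}\int_BF_p(\zeta;u,u')|W_p(\zeta)|\,d\zeta\le CA^{n-1}h^\varepsilon\log\frac1h$.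
\end{lemma}

\begin{proof}
Write $N=N_p$, $\nu=hN$, and use polar coordinates about $u$. For $\zeta\in B$, the distance $r$ lies in an interval $J_u\subset[0,\infty)$ of length at most $2\rho$. The support of $F_p$ is covered by three regions; we use \eqref{eq:wsize} in each.

\emph{The region $r<h$.} As $W_p$ is bounded, the contribution is at most $C\int_0^hr^{-(n-2)}r^{n-1}dr\le Ch^2$.

\emph{The region $r\ge h$, aperture $C_1A(h/r)^{1/2}$.} Again we use only that $W_p$ is bounded. The powers of $r$ cancel: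
\[
C\int_{J_u}h^{-\sigma}r^{-\frac{n-1}2}\cdot A^{n-1}\Big(\frac hr\Big)^{\frac{n-1}2}r^{n-1}\,dr=CA^{n-1}h\,|J_u|\le CA^{n-1}h .
\]

\emph{The region $r\ge h$, aperture $C_1A\nu$.} We use H\"older's inequality with the exponents $\frac{2n}{n+1}$ and $\frac{2n}{n-1}$. The second one is the exponent at which $r^{-(n-1)/2}$ just fails to be locally integrable, which costs a logarithm:
\[
\int F_p^{\,2n/(n-1)}\,d\zeta\le Ch^{-\frac{2n\sigma}{n-1}}(A\nu)^{n-1}\int_{J_u\cap[h,\infty)}r^{-n}r^{n-1}dr,
\]
where the left integral is over this region, and the last integral is at most $\log(1+2\rho/h)\le C\log\frac1h$. Raise to the power $\frac{n-1}{2n}$, use $A\ge1$ and $\log\frac1h\ge1$, and multiply by $\|W_p\|_{L^{2n/(n+1)}}\le CN^{-\sigma-\varepsilon}$. Since $\frac{(n-1)^2}{2n}-\sigma=\frac{n+1}{2n}$, the contribution is at most $CA^{n-1}\log\frac1h$ times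
\[
h^{-\sigma}\nu^{\frac{(n-1)^2}{2n}}N^{-\sigma-\varepsilon}=\nu^{\frac{n+1}{2n}}N^{-\varepsilon}=h^\varepsilon\nu^{\frac{n+1}{2n}-\varepsilon}\le h^\varepsilon,
\]
because $\nu\le1$ and $\varepsilon\le\frac12<\frac{n+1}{2n}$.
\end{proof}

The last region is the only place where the approximation rate $s>\sigma$ and the normalization $\varepsilon\le\frac12$ enter. For $s=\sigma$ and $\nu\sim1$ it yields no power of $h$, and the sum over dyadic $h$ in Section~\ref{sec:red} would diverge. The compact support of $V$ is used here through the length of $J_u$.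

\subsection{Proof of Proposition~\ref{prop:born}}
By (T3) for $I=[0,m]$, the product $\prod_lw(d_l)$ equals $w(d_i)\prod_pw(d_{l_p})$, where $i=l([0,m])$ is a longest edge. By \eqref{eq:major}, \eqref{eq:longest} and Lemma~\ref{lem:cone},
\[
|I^\pm[\phi_{\mathrm{str}}]|\le Ct^{-n/2}\int_{B^m}\prod_{p=1}^m\big[F_p(z_p;z_{a_p},z_{b_p+1})+F_p(z_p;z_{b_p+1},z_{a_p})\big]|W_p(z_p)|\,dz .
\]
The indices $a_p,b_p$ do not depend on $z$ and the integrand is nonnegative, so we may integrate the vertices in increasing order. By (T2), $z_p$ is an endpoint only in the factors of smaller vertices. When its turn comes, those factors have been integrated and replaced by the supremum in Lemma~\ref{lem:vertex}, so $z_p$ occurs only in its own factor. Therefore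
\[
|I^\pm[\phi_{\mathrm{str}}]|\le Ct^{-n/2}\big(A^{n-1}h^\varepsilon\log\tfrac1h\big)^m\le Ct^{-n/2}h^{m(\varepsilon-(n-1)\delta)}\big(\log\tfrac1h\big)^m .
\]
Combine this with \eqref{eq:partition} and Lemmas~\ref{lem:near} and~\ref{lem:bent}, and sum over the $(C\log\frac1h)^m$ choices of the pieces:
\[
|\mathcal{B}_m|\le Ct^{-n/2}\big[h^{2m}+h+h^{m(\varepsilon-(n-1)\delta)}\big]\big(\log\tfrac1h\big)^{2m}.
\]
Since $(n-1)\delta<\frac{\varepsilon-\beta}2$, we have $\varepsilon-(n-1)\delta>\frac{\varepsilon+\beta}2>\beta$, and $\beta<\frac12$. So every exponent in the bracket exceeds $\beta$ by a fixed amount, which absorbs the logarithms. This proves Proposition~\ref{prop:born}, and with it Theorems~\ref{thm:main} and~\ref{thm:conj}. \qed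

\begin{thebibliography}{1}
\bibitem{source}
\emph{Dispersive estimates for the Schr\"odinger equation with potentials of critical regularity},
\texttt{https://distantreader.org/stacks/journals/cubo/cubo-1444.pdf}.
\end{thebibliography}
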